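\title{Collapsible hypertrees are exponentially rare}

\begin{abstract}
A $d$-dimensional $\mathbb F$-hypertree on $n$ vertices is a simplicial complex with full $(d-1)$-skeleton, exactly $\binom{n-1}{d}$ faces of dimension $d$, and vanishing top homology over the field $\mathbb F$. For $d=1$ these are the trees, and all of them are collapsible. We prove that for $d\ge2$ the fraction of collapsible hypertrees is $e^{-\Theta_d(n^d)}$, with constants independent of the field, and that a typical hypertree cannot even be collapsed down to $\varepsilon_d n^d$ top-dimensional faces. The proof combines the log-concavity of basis generating polynomials of matroids with a short encoding of the last steps of a collapse.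
\end{abstract}

\section{Introduction}\label{sec:intro}

A tree on $n$ vertices is a graph with $n-1$ edges and no cycle, and it can be taken apart by removing a leaf together with its edge, again and again. Both the definition and the dismantling procedure make sense in higher dimensions. This paper shows that there they part ways.

\subsection*{Hypertrees}
Fix integers $d\ge1$ and $n\ge d+1$ and a field $\mathbb F$, and let $V=[n]=\{1,\dots,n\}$. A simplicial complex on $V$ is a family of subsets of $V$, its faces, that is closed under taking subsets; a face with $i+1$ elements has dimension $i$. We call any $(d+1)$-element subset of $V$ a \emph{$d$-face} and any $d$-element subset a \emph{ridge}. Ridges have dimension $d-1$, and a $d$-face contains $d+1$ of them. For $d=2$ the $d$-faces are triangles and the ridges are edges. A \emph{$k$-set} is a set with $k$ elements. Throughout,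
\[
\mathcal F=\binom Vd,\qquad M=|\mathcal F|=\binom nd,\qquad r=\binom{n-1}d,\qquad M-r=\binom{n-1}{d-1}=\frac dn\,M .
\]

The boundary matrix $\partial_d$ has a row for each ridge and a column for each $d$-face; the column of $\sigma=\{v_0<\dots<v_d\}$ has the entry $(-1)^i$ in the row $\sigma\setminus\{v_i\}$ and $0$ elsewhere. Recall that $\partial_d\partial_{d+1}=0$. If $X$ is a $d$-dimensional complex, then $H_d(X;\mathbb F)$ is the space of \emph{cycles}, the vectors $a$ over $\mathbb F$ supported on the $d$-faces of $X$ with $\partial_da=0$. So $H_d(X;\mathbb F)=0$ says that the columns of $\partial_d$ indexed by the $d$-faces of $X$ are linearly independent over $\mathbb F$.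

\begin{definition}
A $d$-dimensional complex $X$ on $V$ is an \emph{$n$-vertex $d$-dimensional $\mathbb F$-hypertree} if every subset of $V$ of size at most $d$ is a face of $X$ (the $(d-1)$-skeleton is full), $X$ has exactly $\binom{n-1}d$ faces of dimension $d$, and $H_d(X;\mathbb F)=0$.
\end{definition}

A hypertree is determined by its set $T$ of $d$-faces, and we identify the two. For $d=1$ the definition describes the trees on $V$. The number $\binom{n-1}d$ is the largest number of $d$-faces that an acyclic complex can have:

\begin{lemma}\label{lem:rank}
Over every field the matrix $\partial_d$ has rank $r$, and the \emph{hyperstar}, the set of all $d$-faces containing $n$, is a hypertree. The $\mathbb F$-hypertrees are exactly the sets of $d$-faces whose columns form a basis of the column space of $\partial_d$ over $\mathbb F$.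
\end{lemma}

\begin{proof}
The hyperstar has $r$ faces. Their columns are independent, because $\sigma$ is the only face of the hyperstar that contains the ridge $\sigma\setminus\{n\}$. They span: if $n\notin\sigma$, the column of $\sigma\cup\{n\}$ in $\partial_{d+1}$ is $\pm\sigma$ plus a combination of $d$-faces containing $n$, and $\partial_d\partial_{d+1}=0$ expresses the column of $\sigma$ through columns of the hyperstar. So the rank is $r$, and $r$ columns are independent if and only if they form a basis.
\end{proof}

\subsection*{Collapses}
A ridge $\tau$ of a $d$-dimensional complex is \emph{free} if it is contained in exactly one $d$-face $\sigma$ of the complex. An \emph{elementary collapse} removes $\tau$ and $\sigma$. The complex is \emph{collapsible} (more precisely, $d$-collapsible) if some sequence of elementary collapses leads to a complex with no $d$-faces. For $d=1$ a free ridge is a leaf, and every tree is collapsible. In every dimension the hyperstar is collapsible, through the ridges $\sigma\setminus\{n\}$. A collapse is a purely combinatorial proof that there are no cycles: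

\begin{lemma}\label{lem:acyclic}
If a $d$-dimensional complex $X$ is collapsible, then $H_d(X;\mathbb F)=0$ for every field $\mathbb F$. In particular, a collapsible complex on $V$ with full $(d-1)$-skeleton and $r$ faces of dimension $d$ is an $\mathbb F$-hypertree for every $\mathbb F$.
\end{lemma}

\begin{proof}
Let $(\tau_1,\sigma_1),(\tau_2,\sigma_2),\dots$ be collapses that remove all $d$-faces, let $a\ne0$ be supported on the $d$-faces of $X$, and let $i$ be least with $a_{\sigma_i}\ne0$. Since $\tau_i$ is free at step $i$, it lies in no $\sigma_h$ with $h>i$. Hence the entry of $\partial_da$ at $\tau_i$ is $\pm a_{\sigma_i}\neq0$.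
\end{proof}

The converse holds for $d=1$, but not in general.

\begin{example}\label{ex:six}
Let $d=2$, $n=6$, and take the $10=\binom52$ triangles
\[
123,\ 134,\ 145,\ 156,\ 126,\ 235,\ 245,\ 246,\ 346,\ 356 .
\]
Each of the $15$ edges lies in exactly two of them, so no edge is free and not a single collapse is possible. The column of $abc$ with $a<b<c$ has entries $+1,-1,+1$ at $bc,ac,ab$. Let $x$ be a cycle. The edges $13$ and $14$ give $x_{145}=x_{134}=x_{123}$, the edges $23$ and $45$ give $x_{235}=x_{245}=-x_{123}$, and the edge $25$ gives $x_{235}+x_{245}=0$. So $2x_{123}=0$. In characteristic other than $2$ these five coefficients vanish, and then the edges $12,15,24,34,35$ force the other five to vanish: the complex is a hypertree that is not collapsible. In characteristic $2$ the sum of the ten triangles is a cycle, so being a hypertree depends on the field.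
\end{example}

\subsection*{Results}
How often does a hypertree admit the combinatorial certificate of Lemma~\ref{lem:acyclic}? The following conjecture is posed in \cite{talk}: \emph{for every $d\ge2$ and every field $\mathbb F$, the fraction of collapsible complexes among the $n$-vertex $d$-dimensional $\mathbb F$-hypertrees tends to $0$ as $n\to\infty$.} We prove it. Let $\mathcal H=\mathcal H_{n,d}(\mathbb F)$ be the set of these hypertrees and let $\pi$ be the uniform probability measure on $\mathcal H$.

\begin{theorem}\label{thm:main}
Let $d\ge2$. There are $c_d>0$ and $n_0(d)$ such that for every field $\mathbb F$ and all $n\ge n_0(d)$,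
\[
\pi(T\text{ is collapsible})\le e^{-c_dn^d}.
\]
In particular, the conjecture holds.
\end{theorem}

\begin{theorem}\label{thm:strong}
Let $d\ge2$.
\begin{enumerate}
\item[(a)] There are $\varepsilon_d,c_d>0$ and $n_0(d)$ such that for every field $\mathbb F$ and all $n\ge n_0(d)$, with $\pi$-probability at least $1-e^{-c_dn^d}$, no sequence of elementary collapses of $T$ leads to a complex with at most $\varepsilon_dn^d$ faces of dimension $d$.
\item[(b)] There is $B_d$ such that $\pi(T\text{ is collapsible})\ge e^{-B_dn^d}$ for all $n\ge d+1$ and all $\mathbb F$.
\end{enumerate}
Hence the fraction of collapsible hypertrees is $e^{-\Theta_d(n^d)}$.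
\end{theorem}

Theorem~\ref{thm:main} is contained in Theorem~\ref{thm:strong}(a), since a collapsible hypertree is led to a complex with $0$ faces of dimension $d$.

\subsection*{Which answer to expect}
Crude counting does not decide the question. Section~\ref{sec:lower} shows that there are at most $n^r$ hypertrees and at least $n^re^{-B_dn^d}$ collapsible ones, so the logarithms of both numbers are $(1+o(1))\,r\ln n$. The answer is hidden in the term of order $n^d$, where constants matter.

A heuristic suggests where to look. Run a complete collapse backward. At the start, the $M-r=\frac dnM$ ridges that were never removed are present, a vanishing fraction of all ridges. Then $d$-faces arrive one at a time, and each brings one new ridge while its other $d$ ridges are already there. Pretend that the $d$-faces belong to $T$ independently with probability $(d+1)/n$, which is the true marginal, and that at some moment the ridges present form a random subset of $\mathcal F$ of small density $s$. A given ridge lies in $n-d$ faces, so about $(d+1)s^dM$ ridges $\tau$ lie in a face of $T$ whose other $d$ ridges are present. But about $sM$ ridges must have been gained in exactly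 this way. For $d=1$ there is no contradiction, as $2s>s$. For $d\ge2$ and small $s$ we have $(d+1)s^d<s$, and the growth should not be able to pass density $s$.

Both pretenses are false. The faces of a random hypertree are not independent; Section~\ref{sec:corr} replaces independence by an inequality that loses a factor $e$ per face. And the ridges present are far from random, since the collapse may choose them to help the growth. So we must count all configurations that the last $m\approx sM$ steps of a collapse can form (Section~\ref{sec:back}) and show that there are at most about $(\delta n)^m$ of them, for a constant $\delta$ small enough to beat the probability bound $(e(d+1)/n)^m$. The count rests on an encoding (Section~\ref{sec:code}), is explained for $d=2$ in Section~\ref{sec:two}, and is carried out in Section~\ref{sec:count}.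

\subsection*{A binomial estimate}
For an integer $N\ge1$ and a real $t$ with $0<t\le N$,
\begin{equation}\label{eq:binom}
\sum_{i\le t}\binom Ni\le\Bigl(\frac{eN}t\Bigr)^t .
\end{equation}
Indeed, with $x=t/N\le1$ we have $x^t\sum_{i\le t}\binom Ni\le\sum_i\binom Nix^i=(1+x)^N\le e^t$. In particular $\binom Nk\le(eN/k)^k$ for integers $k\ge1$; for $k>N$ the left side is $0$.

\section{A correlation bound}\label{sec:corr}

A \emph{matroid} on a finite set $E$ is given by a nonempty family $\mathcal B$ of subsets of $E$, the \emph{bases}, such that for all $B,B'\in\mathcal B$ and $e\in B\setminus B'$ there is $f\in B'\setminus B$ with $(B\setminus\{e\})\cup\{f\}\in\mathcal B$. If $E$ indexes the columns of a matrix over a field, the subsets of $E$ that index a basis of the column space are the bases of a matroid, by the exchange lemma of linear algebra. By Lemma~\ref{lem:rank}, $\mathcal H$ is the family of bases of such a matroid on $E=\binom V{d+1}$. We use the following theorem.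

\begin{theorem}[\cite{AOV}; also \cite{BH}]\label{thm:lc}
Let $\mathcal B$ be the family of bases of a matroid on $E$, and let $g(z)=\sum_{B\in\mathcal B}\prod_{e\in B}z_e$. Then $\log g$ is concave on $\mathbb R_{>0}^E$.
\end{theorem}

A concave function lies below its tangent plane. At the all-ones point $\mathbf 1$ the gradient of $\log g$ consists of the probabilities that single elements lie in a uniform random basis, and for hypertrees these are known by symmetry.

\begin{lemma}\label{lem:corr}
For every set $S$ of $m$ $d$-faces, $\ \pi(S\subset T)\le\bigl(e(d+1)/n\bigr)^m$.
\end{lemma}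

\begin{proof}
Permutations of $V$ preserve $\mathcal H$ and act transitively on $d$-faces. So $p=\pi(\sigma\in T)$ does not depend on $\sigma$, and since $|T|=r$ always, $p=r/\binom n{d+1}=(d+1)/n\le1$. Let $g$ be the polynomial of Theorem~\ref{thm:lc} for $\mathcal B=\mathcal H$. Then $g(\mathbf 1)=|\mathcal H|$, and $\partial g/\partial z_\sigma$ at $\mathbf 1$ counts the hypertrees containing $\sigma$, so every partial derivative of $\log g$ at $\mathbf 1$ equals $p$. Concavity gives $g(z)/g(\mathbf 1)\le\exp\bigl(p\sum_\sigma(z_\sigma-1)\bigr)$ for all positive $z$. Take $z_\sigma=1/p$ for $\sigma\in S$ and $z_\sigma=1$ otherwise. Every $T\supset S$ contributes $p^{-m}$ to $g(z)$ and all terms are positive, so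
\[
p^{-m}\,\pi(S\subset T)\le\frac{g(z)}{g(\mathbf 1)}\le e^{pm(1/p-1)}\le e^m .\qedhere
\]
\end{proof}

In the proof of Theorem~\ref{thm:strong}(a), this lemma is the only place where the field and the condition $H_d=0$ enter. Everything else is a statement about set systems, which is why the constants do not depend on $\mathbb F$.

\section{Reading a collapse backward}\label{sec:back}

The next definition describes the backward growth without reference to a hypertree.

\begin{definition}
Let $R\subset\mathcal F$. A set $S$ of $m$ $d$-faces is \emph{buildable from $R$} if it can be ordered $\sigma^1,\dots,\sigma^m$ and there are distinct ridges $\tau^1,\dots,\tau^m\in\mathcal F\setminus R$ with $\tau^j\subset\sigma^j$ such that every ridge of $\sigma^j$ other than $\tau^j$ lies in $R\cup\{\tau^1,\dots,\tau^{j-1}\}$. The sequence $(\sigma^j,\tau^j)_{j\le m}$ is a \emph{building order}, and we write $\tau(\sigma^j)=\tau^j$.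
\end{definition}

\begin{lemma}\label{lem:reverse}
Suppose that elementary collapses lead from a hypertree $T$ to a complex with $k$ faces of dimension $d$, and let $m\le r-k$. Then $T$ contains a set of $m$ $d$-faces that is buildable from some $R\subset\mathcal F$ with $|R|=M-r+k$.
\end{lemma}

\begin{proof}
Let $(\tau_i,\sigma_i)$, $1\le i\le\ell=r-k$, be the successive collapses. The $\tau_i$ are distinct, so $R=\mathcal F\setminus\{\tau_1,\dots,\tau_\ell\}$ has $M-r+k$ elements. Let $f\ne\tau_i$ be a ridge of $\sigma_i$ with $f\notin R$, say $f=\tau_h$ with $h\ne i$. If $h<i$, then at step $h$ the ridge $\tau_h$ lies in the two faces $\sigma_h$ and $\sigma_i$, both still present, and is not free. So $h>i$. Hence $\sigma^j=\sigma_{\ell+1-j}$, $\tau^j=\tau_{\ell+1-j}$ for $1\le j\le m$ is a building order from $R$.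
\end{proof}

We will take $m\approx sM$ for a small constant $s$, and $k$ a small multiple of $m$, so that $R$ is much smaller than $m$ and costs little to specify. By Lemma~\ref{lem:corr} and a union bound, it then suffices to count buildable sets.

\begin{remark}\label{rem:one}
For $d=1$ no bound $(\delta n)^m$ with small $\delta$ holds. The sets buildable from a single vertex $v$ are the edge sets of trees that contain $v$, and by Cayley's formula those with $m\le n-1$ edges number $\binom{n-1}m(m+1)^{m-1}\ge\bigl(\frac{n-1}m\bigr)^m\frac{m^m}{m+1}=\frac{(n-1)^m}{m+1}$.
\end{remark}

\section{Encoding a buildable set}\label{sec:code}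

From now until Section~\ref{sec:lower}, $d\ge2$. Let $S$ be buildable from $R$, with a fixed building order of length $m$. Put
\[
X=R\cup\{\tau^1,\dots,\tau^m\},\qquad q=|X|=|R|+m,\qquad \deg\rho=|\{f\in X:f\supset\rho\}|\quad\text{for }\rho\in\tbinom V{d-1}.
\]
Every ridge of every $\sigma\in S$ lies in $X$. Also $\deg\rho\le n$, and $\sum_\rho\deg\rho=dq$ because a ridge has $d$ subsets of size $d-1$.

A $d$-face is the union of any two of its ridges. Since $d\ge2$, the face $\sigma^j$ has at least two ridges that are present before it arrives, so it can be named by a pair of earlier ridges. This is the resource that is missing for $d=1$. Call an unordered pair $\{f,f'\}\subset X$ with $|f\cap f'|=d-1$ a \emph{slot}; then $f\cup f'$ is a $d$-face. Grouping the slots by $\rho=f\cap f'$, their number is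
\begin{equation}\label{eq:D}
D=\sum_\rho\binom{\deg\rho}2 .
\end{equation}
For each $\sigma\in S$ choose two distinct ridges of $\sigma$ other than $\tau(\sigma)$; they form the \emph{designated pair} of $\sigma$. It is a slot with union $\sigma$, and for $\sigma=\sigma^j$ both its members lie in $R\cup\{\tau^1,\dots,\tau^{j-1}\}$. The set $X$, the degrees and the slots do not depend on the designated pairs.

We would like to say that $S$ is a choice of $m$ slots out of $D$, at a cost of about $\binom Dm\le(eD/m)^m$. The difficulty is that the slots depend on $X$, which is not known in advance. Naming the faces one after another avoids this, but costs $D^m$ rather than $D^m/m!$. Naming $X$ first costs about $\binom Mm\ge(M/m)^m\approx s^{-m}$, and Section~\ref{sec:two} shows that this cancels the whole gain. The remedy is a canonical procedure that discovers $X$ while the code is being read.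

\subsection*{The list process}
Fix a total order on $\mathcal F$ once and for all. Start with the list $L=(e_1,e_2,\dots)$ of the elements of $R$ in this order. For $i=1,2,\dots$, as long as $L$ has an $i$-th entry, \emph{examine} the pairs $\{e_i,e_h\}$ with $h<i$ and $|e_i\cap e_h|=d-1$, in increasing order of $h$. If the examined pair is the designated pair of a face $\sigma\in S$, necessarily $\sigma=e_i\cup e_h$, call it \emph{used}, append $\tau(\sigma)$ to $L$, and record the \emph{symbol} in $\{1,\dots,d-1\}$ that gives the rank of $\tau(\sigma)$ among the $d-1$ ridges of $\sigma$ other than $e_i,e_h$.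

\begin{example}\label{ex:list}
Let $d=2$, $n=4$, $R=\{12,13,14\}$, and let the building order be $(123,23)$, $(134,34)$, $(234,24)$; read backward, it is a collapse of the hyperstar at the vertex $3$. For $d=2$ the designated pairs are forced, here $\{12,13\}$, $\{13,14\}$, $\{23,34\}$, and the symbol is always $1$. Writing $1$ for a used and $0$ for an unused pair, the process runs as follows.
\[
\begin{array}{c|c|l|l|c}
i&e_i&\text{partners }e_h&\text{used?}&\text{appended}\\\hline
2&13&12&1&23\\
3&14&12,\ 13&0,\ 1&34\\
4&23&12,\ 13&0,\ 0&\\
5&34&13,\ 14,\ 23&0,\ 0,\ 1&24\\
6&24&12,\ 14,\ 23,\ 34&0,\ 0,\ 0,\ 0&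
\end{array}
\]
Here $X$ is the complete graph on four vertices, and $D=4\binom32=12$ pairs are examined. Someone who knows only $R$ and the positions $\{1,3,8\}$ of the used pairs can reproduce the table from the top, and with it $S$.
\end{example}

\begin{lemma}\label{lem:list}
The process terminates, and the final list contains each element of $X$ exactly once and nothing else. The examined pairs are the slots, each examined exactly once, and the used ones are the $m$ designated pairs.
\end{lemma}

\begin{proof}
Every entry of $L$ is in $R$ or of the form $\tau(\sigma)$, hence in $X$. Suppose some ridge is repeated, and consider the first moment at which an appended ridge $\tau(\sigma)$ is already in $L$. It is not in $R$, and the $\tau^j$ are distinct, so the earlier copy was also appended for the face $\sigma$. Thus the designated pair of $\sigma$ was examined for two different index pairs $(i,h)$. This is impossible, because until this moment the entries of $L$ are distinct. So $L$ never has more than $q$ entries, the process terminates, and every entry of the final list is processed.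

Next, $\tau^j$ is in the final list, by induction on $j$: both members of the designated pair of $\sigma^j$ lie in $R\cup\{\tau^1,\dots,\tau^{j-1}\}$, hence in $L$, and when the later of the two is processed the pair is examined and $\tau^j$ is appended. So the final list enumerates $X$, and a slot is examined exactly when its later member is processed.
\end{proof}

We now turn the process into a count. Besides numbering all slots, it will pay to number separately the slots in a family $\mathcal C$ that is known in advance: if few slots lie in $\mathcal C$, positions in this second numbering are cheaper to name.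

\begin{lemma}\label{lem:code}
Fix $R\subset\mathcal F$, a family $\mathcal C$ of pairs of ridges, and integers $m_1,m_2,N_1,N_2\ge0$, and let $m=m_1+m_2$. Consider the sets $S$ of $m$ $d$-faces that have a building order from $R$ and designated pairs such that there are at most $N_1$ slots, at most $N_2$ slots belong to $\mathcal C$, and at least $m_2$ designated pairs belong to $\mathcal C$. The number of such $S$ is at most
\[
\binom{N_1}{m_1}\binom{N_2}{m_2}(d-1)^m .
\]
\end{lemma}

\begin{proof}
For each such $S$ fix a building order and designated pairs as in the statement, and mark $m_2$ of the designated pairs that belong to $\mathcal C$. Number all slots in the order of examination, and let $P_1\subset[N_1]$ be the set of positions of the $m_1$ unmarked designated pairs. Number the slots in $\mathcal C$ separately, again in the order of examination, and let $P_2\subset[N_2]$ be the set of positions of the $m_2$ marked pairs in this numbering. Let $w\in\{1,\dots,d-1\}^m$ be the word of recorded symbols.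

The triple $(P_1,P_2,w)$ determines the whole run, by induction on the number of pairs examined. The current list determines the next pair to be examined. The pairs examined so far determine its position among all slots and, if it lies in $\mathcal C$, its position among the slots in $\mathcal C$. It is used if and only if the first position is in $P_1$, or it lies in $\mathcal C$ and the second position is in $P_2$. If it is used, the next unread symbol of $w$ gives the ridge to append. Finally, $S$ is the set of unions of used pairs. So $S\mapsto(P_1,P_2,w)$ is injective.
\end{proof}

\section{Dimension two: cherries and hubs}\label{sec:two}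

Let $d=2$. Then $X$ is a graph with $q$ edges, where $m\le q\le2m$ if $|R|\le m$, and $m\approx sn^2/2$. Building means closing a path $a\,v\,c$ by the edge $ac$, and a slot is a \emph{cherry}, a path $a\,v\,c$ in $X$ with center $v$ and ends $a,c$.

If $X$ is nearly regular, the degrees are of order $sn$ and $D$ is of order $snm$. Lemma~\ref{lem:code} with $\mathcal C=\emptyset$ then gives a bound $(O(s)\,n)^m$, as desired. One cannot hope for fewer cherries: by the Cauchy--Schwarz inequality $D\ge q(2q/n-1)$, which is at least about $snm$. So $\binom Dm\ge(D/m)^m$ is at least about $(sn)^m$, and an additional factor $s^{-m}$ for naming $X$ would have left about $n^m$. The real problem is that there may be many more cherries.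

\begin{example}\label{ex:hubs}
Let $R$ consist of the $n-1$ edges at the vertex $n$, let $C\subset[n-1]$ have $t$ elements, and let $S$ consist of the triangles $\{a,c,n\}$ with $c\in C$ and $a\in[n-1]\setminus\{c\}$, with $\tau=ac$. Any order is a building order. Here $m\le t(n-2)$, and every $c\in C$ has degree $n-1$ in $X$, so $D\ge t\binom{n-1}2\ge(n-1)m/2$, however small $m/n^2$ is.
\end{example}

In the example the abundant cherries are those \emph{centered} in $C$, while the used ones, $a\,n\,c$, have an \emph{end} in $C$. This is the general picture. Fix a small $\eta>0$ and call a vertex a \emph{hub} if its degree is at least $\eta n$. The cherries centered at non-hubs number at most $\frac{\eta n}2\cdot2q\le2\eta nm$. So if $D$ exceeds, say, $4\eta nm$, then more than $2\eta nm$ cherries are centered at hubs. An edge lies in fewer than $2n$ cherries, so a fraction of order $\eta$ of the edges of $X$ meet a hub, and if $|R|$ is small compared with $\eta m$ most of these edges have the form $\tau(\sigma)$. Now if $\tau(\sigma)=ac$ and $c$ is a hub, the designated pair of $\sigma=avc$ is the cherry $a\,v\,c$, which has a hub as an end. Such cherries are rare. There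 are at most $2q/(\eta n)\le 4m/(\eta n)\approx2sn/\eta$ hubs, and a cherry $a\,v\,c$ with $c$ a hub is given by the oriented edge $(v,a)$ and the hub, which leaves at most about $2q\cdot2sn/\eta\le(8s/\eta)\,nm$ possibilities, compared with $D\le2nm$ for all cherries. Taking these cherries as $\mathcal C$ in Lemma~\ref{lem:code}, we save a factor of order $s/\eta$ on each of order $\eta m$ faces. Since $s$ is chosen after $\eta$, the total saving beats any fixed exponential in $m$. The set of hubs must be announced in advance, but this costs only $2^n$.

For $d\ge3$ the hubs become the $(d-1)$-sets of degree at least $\eta n$. They are still a small fraction of all $(d-1)$-sets, but this global scarcity is not enough. A slot $\{\rho\cup\{a\},\rho\cup\{c\}\}$ is given by the pair $(\rho,a)$ and the vertex $c$, and we need few choices for $c$. Requiring that $\lambda\cup\{c\}$ be a hub for some $(d-2)$-set $\lambda\subset\rho$ does not restrict $c$ when $\lambda$ lies in many hubs. In that case we declare $\lambda$ itself heavy and descend one level. The descent stops at single vertices at the latest, and there global scarcity is exactly what is needed.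

\section{Counting buildable sets}\label{sec:count}

\subsection*{Constants}
The following constants depend only on $d$ and are chosen in this order:
\[
\delta=\frac1{4e(d+1)},\quad\kappa=\frac\delta{ed},\quad\eta=\frac\kappa{2d},\quad A=2^{d+1}ed^2,\quad\zeta=\Bigl(\frac\delta A\Bigr)^{1/\eta},\quad s=\frac{\eta\zeta^{d-1}}4 .
\]
Thus $\delta,\kappa,\eta,\zeta\in(0,1)$ and $s\le1/4$. Here $\delta$ is the target, $\kappa nm$ separates few slots from many, $\eta n$ and $\zeta n$ are thresholds for heaviness, and $s$ is small enough to make heavy vertices rare. Since $2\gamma\ln(e/(\gamma s))\to0$ as $\gamma\to0$, we can choose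
\[
\gamma\in(0,\eta/2]\quad\text{with}\quad\bigl(e/(\gamma s)\bigr)^{2\gamma}\le2^{1/2}.
\]
Let $m=\lfloor sM\rfloor$ and assume $sM\ge1$. Then
\begin{equation}\label{eq:m}
\frac{sM}2\le m\le sM\le\frac{sn^d}{d!}.
\end{equation}

\begin{proposition}\label{prop:count}
If $sM\ge1$, the number of sets of $m$ $d$-faces that are buildable from some $R\subset\mathcal F$ with $|R|\le2\gamma m$ is at most
\[
2^{m/2}\bigl(1+2^{n^{d-1}}\bigr)(\delta n)^m .
\]
\end{proposition}

\begin{proof}
By \eqref{eq:binom} and \eqref{eq:m}, the number of possible $R$ is at most $(eM/(2\gamma m))^{2\gamma m}\le(e/(\gamma s))^{2\gamma m}\le2^{m/2}$. Fix $R$ with $|R|\le2\gamma m\le\eta m$, and for each $S$ buildable from $R$ fix a building order. This defines $X$, the degrees and $D$, and $q\le2m$. We show that at most $(\delta n)^m$ sets $S$ have $D\le\kappa nm$ and at most $2^{n^{d-1}}(\delta n)^m$ sets have $D>\kappa nm$.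

\medskip\noindent\textbf{Few slots: $D\le\kappa nm$.}
Choose the designated pairs arbitrarily and apply Lemma~\ref{lem:code} with $\mathcal C=\emptyset$, $m_2=N_2=0$ and $N_1=\lfloor\kappa nm\rfloor$. The number of such $S$ is at most $\binom{\lfloor\kappa nm\rfloor}m(d-1)^m\le(e\kappa dn)^m=(\delta n)^m$.

\medskip\noindent\textbf{Many slots: $D>\kappa nm$.}
We define \emph{heavy} subsets of $V$ of size at most $d-1$, from the largest size down; the other subsets of size at most $d-1$ are \emph{light}. A $(d-1)$-set $\rho$ is heavy if $\deg\rho\ge\eta n$. For $i=d-2,d-3,\dots,1$, an $i$-set $\lambda$ is heavy if $\lambda\cup\{c\}$ is heavy for at least $\zeta n$ vertices $c\notin\lambda$. The empty set is light. The family $W$ of heavy $(d-1)$-sets determines all heavy sets, and there are at most $2^{\binom n{d-1}}\le2^{n^{d-1}}$ possibilities for $W$.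

\medskip\noindent\emph{Step 1: if $\lambda$ is light and $|\lambda|\le d-2$, then $\lambda\cup\{c\}$ is heavy for fewer than $\zeta n$ vertices $c\notin\lambda$.}
For $\lambda\ne\emptyset$ this is the definition. For $\lambda=\emptyset$ we must show that fewer than $\zeta n$ one-element sets are heavy. Let $h_i$ be the number of heavy $i$-sets. From $\sum_\rho\deg\rho=dq\le2dm$ we get $h_{d-1}\le2dm/(\eta n)$. For $1\le i\le d-2$ count the pairs $(\lambda,c)$ with $\lambda$ a heavy $i$-set and $\lambda\cup\{c\}$ a heavy $(i+1)$-set: each $\lambda$ occurs at least $\zeta n$ times, and each heavy $(i+1)$-set arises from at most $i+1$ pairs, so $h_i\,\zeta n\le(i+1)h_{i+1}$. Multiplying these inequalities and using \eqref{eq:m},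
\[
h_1\le\frac{(d-1)!}{(\zeta n)^{d-2}}\cdot\frac{2dm}{\eta n}=\frac{2\,d!\,m}{\eta\zeta^{d-2}n^{d-1}}\le\frac{2sn}{\eta\zeta^{d-2}}=\frac{\zeta n}2 .
\]
This is the step that needs $m$ to be a small fraction of $M$.

\medskip\noindent\emph{Step 2: at least $\eta m$ faces are special,} where $\sigma\in S$ is \emph{special} if $\tau(\sigma)$ contains a member of $W$.
The sets $\rho\notin W$ contribute at most $\frac{\eta n}2\sum_\rho\deg\rho\le\eta dnm=\kappa nm/2$ to \eqref{eq:D}. So $\sum_{\rho\in W}\binom{\deg\rho}2>\kappa nm/2$, and $\binom{\deg\rho}2\le\frac n2\deg\rho$ gives $\sum_{\rho\in W}\deg\rho>\kappa m$. A ridge is counted at most $d$ times in this sum, so at least $\kappa m/d=2\eta m$ ridges in $X$ contain a member of $W$. At most $|R|\le\eta m$ of them lie in $R$, and the others are of the form $\tau(\sigma)$ for distinct special $\sigma$. Without the bound on $|R|$, the ridges responsible for the many slots could all lie in $R$ and would say nothing about $S$.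

\medskip\noindent\emph{Step 3: there are at most $2^dd\,\zeta nm$ cheap slots.}
Call a pair of ridges \emph{cheap} if it can be written as $\{\rho\cup\{a\},\rho\cup\{c\}\}$, with $|\rho|=d-1$ and $a\ne c$ outside $\rho$, so that some light set $\lambda\subset\rho$ has $\lambda\cup\{c\}$ heavy. The family $\mathcal C$ of cheap pairs depends only on $W$. A cheap slot is determined by $(\rho,a)$, $\lambda$ and $c$. There are $\sum_\rho\deg\rho=dq\le2dm$ choices of $(\rho,a)$ with $\rho\cup\{a\}\in X$, and at most $2^{d-1}$ choices of $\lambda\subset\rho$. Heavy sets have at most $d-1$ elements and $c\notin\lambda$, so $|\lambda|\le d-2$, and Step~1 leaves fewer than $\zeta n$ choices of $c$.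

\medskip\noindent\emph{Step 4: every special face admits a cheap designated pair.}
Let $\sigma$ be special and $\tau=\tau(\sigma)$. Then $\tau$ has a heavy subset; let $\mu$ be one of smallest size. Since $1\le|\mu|\le d-1<|\tau|$, there are $c\in\mu$ and $a\in\tau\setminus\mu$. Put $\rho=\sigma\setminus\{a,c\}$. The sets $\rho\cup\{c\}=\sigma\setminus\{a\}$ and $\rho\cup\{a\}=\sigma\setminus\{c\}$ are distinct ridges of $\sigma$, and they differ from $\tau$ because $\tau$ contains both $a$ and $c$. So they may serve as the designated pair of $\sigma$. The set $\lambda=\mu\setminus\{c\}$ lies in $\rho$ because $a\notin\mu$; it is light because it is a subset of $\tau$ smaller than $\mu$; and $\lambda\cup\{c\}=\mu$ is heavy. So the pair is cheap.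

\medskip\noindent\emph{Step 5: counting.}
Designate the pairs of Step~4 for special faces and arbitrary pairs for the others; this changes neither $X$ nor $W$. Let $m_2=\lceil\eta m\rceil\le m$ and $m_1=m-m_2$. By Steps 2 and 4, at least $m_2$ designated pairs are cheap. By \eqref{eq:D}, $D\le\frac n2dq\le dnm$. For fixed $W$, Lemma~\ref{lem:code} with $N_1=dnm$ and $N_2=\lfloor2^dd\zeta nm\rfloor$ bounds the number of $S$ by
\[
\binom{N_1}{m_1}\binom{N_2}{m_2}(d-1)^m\le(edn)^{m_1}\bigl(e2^dd\zeta n\bigr)^{m_2}\Bigl(\frac m{m_1}\Bigr)^{m_1}\Bigl(\frac m{m_2}\Bigr)^{m_2}d^m,
\]
with the convention $(m/0)^0=1$. Concavity of the logarithm gives $\frac{m_1}m\ln\frac m{m_1}+\frac{m_2}m\ln\frac m{m_2}\le\ln2$, so $(m/m_1)^{m_1}(m/m_2)^{m_2}\le2^m$. Since $\zeta<1$ and $m_2\ge\eta m$, the right side is at most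
\[
(e2^ddn)^m\,\zeta^{m_2}\,(2d)^m\le(A\zeta^\eta n)^m=(\delta n)^m .
\]
Summing over the at most $2^{n^{d-1}}$ families $W$ finishes the case of many slots, and summing over $R$ finishes the proof.
\end{proof}

\section{Proof of Theorems~\ref{thm:main} and \ref{thm:strong}(a)}\label{sec:upper}

Keep the constants of Section~\ref{sec:count}, and put
\[
\varepsilon_d=\frac{\gamma s}{2d^d},\qquad c_d=\frac{s\ln2}{2d^d}.
\]
We have $M=\prod_{i<d}\frac{n-i}{d-i}\ge(n/d)^d$, so \eqref{eq:m} gives $m\ge sn^d/(2d^d)$ once $sM\ge1$. Choose $n_0(d)$ so that for $n\ge n_0(d)$
\[
sM\ge1,\qquad n\ge\frac{2d}{\gamma s},\qquad1+2^{n^{d-1}}\le2^{m/2};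
\]
the last condition holds for large $n$ because $m$ grows like $n^d$.

Let $n\ge n_0(d)$, and suppose that collapses lead from $T$ to a complex with $k\le\varepsilon_dn^d$ faces of dimension $d$. Then $k\le\gamma m$. Since $n\ge2d$ and $k\le m\le M/4$, we have $r-k=(1-\frac dn)M-k\ge M/4\ge m$. Also $M-r=\frac dnM\le\gamma sM/2\le\gamma m$. By Lemma~\ref{lem:reverse}, $T$ contains a set of $m$ $d$-faces buildable from some $R$ with $|R|=M-r+k\le2\gamma m$. By Proposition~\ref{prop:count}, Lemma~\ref{lem:corr} and $e(d+1)\delta=\frac14$, the $\pi$-probability that $T$ contains such a set is at most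
\[
2^{m/2}\bigl(1+2^{n^{d-1}}\bigr)(\delta n)^m\Bigl(\frac{e(d+1)}n\Bigr)^m=2^{m/2}\bigl(1+2^{n^{d-1}}\bigr)4^{-m}\le2^{-m}\le e^{-c_dn^d}.
\]
All constants depend only on $d$. This proves Theorem~\ref{thm:strong}(a), and Theorem~\ref{thm:main} with it. \qed

\section{Many collapsible hypertrees}\label{sec:lower}

For $d\ge1$ and $n\ge d+1$ let $t_d(n)$ be the number of collapsible complexes on $[n]$ with full $(d-1)$-skeleton and $\binom{n-1}d$ faces of dimension $d$. By Lemma~\ref{lem:acyclic} this is the number of collapsible $\mathbb F$-hypertrees, for every $\mathbb F$. To produce many of them we add one vertex at a time and attach it by a cone over a hypertree of dimension one less, as a leaf is attached to a tree.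

\begin{lemma}\label{lem:cone}
For $d\ge2$ and $n\ge d+2$, $\ t_d(n)\ge t_d(n-1)\,t_{d-1}(n-1)$.
\end{lemma}

\begin{proof}
Let $T_1$ and $T_2$ be collapsible hypertrees on $[n-1]$ of dimensions $d$ and $d-1$, viewed as families of $(d+1)$-sets and of $d$-sets. Let $T=T_1\cup\{\lambda\cup\{n\}:\lambda\in T_2\}$, with the full $(d-1)$-skeleton on $[n]$. It has $\binom{n-2}d+\binom{n-2}{d-1}=\binom{n-1}d$ faces of dimension $d$. A ridge $\rho\cup\{n\}$ lies only in the faces $\lambda\cup\{n\}$ with $\rho\subset\lambda\in T_2$. So if $(\rho_i,\lambda_i)$ are the collapses of $T_2$, then $(\rho_i\cup\{n\},\lambda_i\cup\{n\})$ are collapses of $T$, and they remove all $d$-faces containing $n$ and no ridge inside $[n-1]$. What remains has the $d$-faces of $T_1$, and the collapses of $T_1$ remove them. Finally, $T$ determines $T_1$ and $T_2$.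
\end{proof}

\begin{lemma}\label{lem:many}
Let $B_1=1$ and $B_d=B_{d-1}+2$. For all $d\ge1$ and $n\ge d+1$,
\[
\ln t_d(n)\ge\binom{n-1}d\ln n-B_dn^d .
\]
\end{lemma}

\begin{proof}
We use induction on $d$. For $d=1$, Cayley's formula gives $\ln t_1(n)=(n-2)\ln n\ge(n-1)\ln n-n$. Let $d\ge2$. Then $t_d(d+1)=1$, the single $d$-face being collapsible. Iterating Lemma~\ref{lem:cone} and using the induction hypothesis,
\[
\ln t_d(n)\ge\sum_{k=d+1}^{n-1}\ln t_{d-1}(k)\ge\sum_{k=d+1}^{n-1}\binom{k-1}{d-1}\ln n-\sum_{k=d+1}^{n-1}\binom{k-1}{d-1}\ln\frac nk-B_{d-1}\sum_{k=d+1}^{n-1}k^{d-1},
\]
where the sums are empty for $n=d+1$. Grouping the $d$-subsets of $[n-1]$ by their largest element $k$ gives $\sum_{k=d}^{n-1}\binom{k-1}{d-1}=\binom{n-1}d$, and the term $k=d$ equals $1$; so the first sum is $\binom{n-1}d\ln n-\ln n$. The second is at most $n^{d-1}\sum_{k\le n}\ln\frac nk=n^{d-1}\ln\frac{n^n}{n!}\le n^d$, because $n^n/n!\le e^n$. The third is at most $n^d$. Since $\ln n\le n^d$, the total loss is at most $(B_{d-1}+2)n^d$.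
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(b)]
A hypertree is an $r$-subset of the $\binom n{d+1}$ faces, and $\binom n{d+1}/r=n/(d+1)$. By \eqref{eq:binom}, and since $d+1\ge3>e$,
\[
|\mathcal H|\le\binom{\binom n{d+1}}r\le\Bigl(\frac{en}{d+1}\Bigr)^r\le n^r .
\]
With Lemma~\ref{lem:many}, $\pi(T\text{ is collapsible})=t_d(n)/|\mathcal H|\ge e^{-B_dn^d}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AOV}
Anari, Oveis Gharan and Vinzant, \emph{Log-concave polynomials I}, Duke Math. J. \textbf{170} (2021).

\bibitem{BH}
Br\"and\'en and Huh, \emph{Lorentzian polynomials}, Ann. of Math. \textbf{192} (2020).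

\bibitem{talk}
\texttt{http://www.cs.huji.ac.il/\textasciitilde nati/PAPERS/hypertrees\_talk.pdf}

\end{thebibliography}
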